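# Binary unions of graphic matroids are graphic

## 1. Forests from two graphs, and the rank-one tests

Take two finite graphs $G_1,G_2$ whose edges are labeled by the same finite set $E$; loops and parallel edges are allowed. Call a set $X\subseteq E$ good if it can be split as $X=X_1\cup X_2$ with $X_1$ circuit-free in $G_1$ and $X_2$ circuit-free in $G_2$. The good sets are the independent sets of a matroid on $E$. Does this matroid again come from a graph? Both ingredients are graphs and the recipe is simple, so the first guess is yes. Let us fix the words and then test this guess.

**Definition (graphic, binary, union).** A matroid on a finite set $E$ is *graphic* if it is the cycle matroid $M(G)$ of a finite graph $G$ with edge set $E$: its independent sets are the circuit-free edge sets, where a loop is a circuit of length 1 and two parallel edges form a circuit of length 2. A matroid is *binary* if it is represented by a matrix over $GF(2)$. For matroids $M_1,\dots,M_k$ on $E$, the *union* $M_1\vee\dots\vee M_k$ is the matroid on $E$ whose independent sets are the sets $I_1\cup\dots\cup I_k$ with $I_i$ independent in $M_i$; replacing the $I_i$ by subsets, we may always take them pairwise disjoint.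

Throughout, all matroids are finite, and $S_i$ denotes the set of non-loops of $M_i$.

**Test 1: no overlap.** Suppose $S_1\cap S_2=\emptyset$. In a splitting $X=I_1\cup I_2$ we have $I_i\subseteq S_i$, so $X\subseteq S_1\cup S_2$ and $I_i=X\cap S_i$. Hence $M_1\vee M_2$ is the direct sum of $M_1|S_1$, $M_2|S_2$ and loops. If $M_1,M_2$ are graphic, so is the union: draw the two graphs side by side and add loops. The guess passes.

**Test 2: two matroids of rank one.** Now let $M_1,M_2$ have rank 1, so that in $M_i$ any two elements of $S_i$ are parallel. Such a matroid is graphic: $S_i$ is a bundle of parallel edges. Put $A=S_1-S_2$, $B=S_2-S_1$, $C=S_1\cap S_2$. If $S_1=S_2$ is a single element, the union is a coloop plus loops. Otherwise the union has rank 2, and a pair is independent exactly when one of its elements can be used in $S_1$ and the other in $S_2$. Two elements of $A$ are parallel, two elements of $B$ are parallel, and every other pair in $S_1\cup S_2$ is independent. So the parallel classes are $A$ and $B$ (when nonempty) and the singletons $\{c\}$, $c\in C$. If there are at most three classes, the union is graphic: it is a triangle, or a path with two edges, with edges replaced by parallel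 bundles, plus loops. If there are at least four classes, picking one element from each of four classes gives the restriction $U_{2,4}$. This matroid is not binary, since a two-dimensional space over $GF(2)$ has only three nonzero vectors. Graphic matroids are binary, so such a union is not graphic. The smallest instance is
$$U_{1,4}\vee U_{1,4}=U_{2,4}.$$

So the first guess is false. But every failure in these tests is nonbinary, which suggests the corrected guess: *the union of graphic matroids is graphic or nonbinary*. This is a conjecture of Recski (1982), and it is true.

**Theorem 1.** If $M_1,M_2$ are graphic matroids on the same finite set $E$ and $M_1\vee M_2$ is binary, then $M_1\vee M_2$ is graphic.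

Sections 2–7 prove Theorem 1. Sections 8–10 use the same tools for stronger statements.

## 2. Cycles, cocycles and one-element extensions

We recall the textbook facts that we need.

**Minors, components.** Minors of binary (graphic) matroids are binary (graphic). If vectors $v_x$ represent $K$, then $K/F$ is represented by the images of the $v_x$, $x\notin F$, modulo $\langle v_x:x\in F\rangle$. In a connected matroid any two distinct elements lie in a common circuit. Every matroid is the direct sum of its connected components. A connected matroid with at least two elements has neither loops nor coloops. The dual $N^*$ of a binary matroid is binary, and $N$ and $N^*$ have components on the same sets.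

**Cycles.** Let $K$ be binary, represented by vectors $v_x$ over $GF(2)$. A *cycle* of $K$ is a disjoint union of circuits (including $\emptyset$). Over $GF(2)$ a circuit has vector sum zero, and a nonempty set with vector sum zero is dependent, so it contains a circuit, whose removal leaves a set with sum zero. So the cycles are exactly the sets $Z$ with $\sum_{x\in Z}v_x=0$. They form a vector space over $GF(2)$ under $\triangle$, and the circuits are the minimal nonempty cycles. The cycles contained in a set $Z$ form the kernel of the map $GF(2)^Z\to\langle v_x:x\in Z\rangle$, so they form a subspace of dimension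
$$n_K(Z):=|Z|-r_K(Z).$$

**Cocycles.** Let $N$ be a binary matroid on $E_0$, represented by vectors $v_x$ that span $V$, $\dim V=r$. For $f\in V^*$ put $\mathrm{supp} f=\{x\in E_0:f(v_x)=1\}$. The map $f\mapsto\mathrm{supp} f$ is linear, and injective because the $v_x$ span $V$.

A hyperplane $H$ of $N$ spans a subspace of dimension $r-1$, which is the kernel of exactly one $f\neq0$. As $H$ is a flat, $H=\{x:f(v_x)=0\}$. So the cocircuit $E_0-H$ is $\mathrm{supp} f$. Next, let $f\ne 0$ be arbitrary. The set $\{x:f(v_x)=0\}$ does not span, so it lies in a hyperplane, with functional $g$ say, and then $\mathrm{supp} g\subseteq\mathrm{supp} f$ and $\mathrm{supp} f-\mathrm{supp} g=\mathrm{supp}(f+g)$. Repeating this, $\mathrm{supp} f$ is a disjoint union of cocircuits. Conversely a disjoint union of cocircuits is a sum of supports, hence a support. Therefore the supports are exactly the cycles of $N^*$; we call them *cocycles* of $N$. The functionals with support inside $D$ are those that vanish on $v_x$ for all $x\notin D$, hence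
$$n_{N^*}(D)=r-r_N(E_0-D). \tag{1}$$
Finally, if $C$ is a cycle, then $\sum_{x\in C}f(v_x)=f(0)=0$, so a cycle and a cocycle meet in an even number of elements.

**One-element extensions.** Let $L$ be a matroid on $E_0\cup e$ with $L\backslash e=N$ ($N$ any matroid), $e$ not a coloop of $L$. Then $L$ is determined by $N$ and the set of hyperplanes $H$ of $N$ with $e\in cl_L(H)$. To see this, it suffices to show for $F\subseteq E_0$ that
$$e\in cl_L(F)\iff e\in cl_L(H)\text{ for every hyperplane }H\supseteq F\text{ of }N, \tag{2}$$
because $r_L(F\cup e)$ is $r_N(F)$ or $r_N(F)+1$ according to whether $e\in cl_L(F)$. The implication from left to right is clear. Suppose $e\notin cl_L(F)$. Let $I$ be a basis of $F$ and extend the independent set $I\cup e$ to a basis $I\cup e\cup J$ of $L$. Since $r(L)=r(N)$, the set $cl_N(I\cup J)$ is a hyperplane of $N$. It contains $F$, and its $L$-closure does not contain $e$.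

*Example.* Let $N=U_{2,3}$ on $\{a,b,c\}$, with hyperplanes $\{a\},\{b\},\{c\}$. If $e$ is a loop, all three hyperplanes have $e$ in their closure; if $e$ is parallel to $a$, only $\{a\}$ has; if $L=U_{2,4}$, none has. Up to renaming there are no other possibilities: if two of them have $e$ in their closure, then $e$ is a loop.

## 3. Turning one copy of $e$ into a loop

An element $e\in S_1\cap S_2$ comes in two copies, one in $M_1$ and one in $M_2$. The sensible first approach is induction on the overlap: forbid one of the copies. For a matroid $L$ with element $e$, put
$$L^\circ=(L\backslash e)\oplus(\text{loop }e).$$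
If $L$ is graphic, so is $L^\circ$. We set this up for any number of matroids, as it costs nothing. For a family $(M_1,\dots,M_k)$ on $E$ let $\mu(x)=|\{i:x\in S_i\}|$ and call $\sum_{x}\max(0,\mu(x)-1)$ the *measure* of the family. For $k=2$ it is $|S_1\cap S_2|$.

**Observation 1.** Let $M=M_1\vee\dots\vee M_k$.

(a) If the measure is $0$, then $M$ is the direct sum of the matroids $M_i|S_i=M|S_i$ and loops.

(b) Let $e\in S_1\cap S_2$, and let $M'=M_1^\circ\vee M_2\vee M_3\vee\dots\vee M_k$ and $M''=M_1\vee M_2^\circ\vee M_3\vee\dots\vee M_k$. Then $e$ is not a loop of $M$. The families that define $M'$ and $M''$ have measure smaller by one. Also $M\backslash e=M'\backslash e=M''\backslash e=\bigvee_i(M_i\backslash e)$, and this last family has smaller measure too. For all $X\subseteq E-e$,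
$$X\cup e\text{ is independent in }M\iff X\cup e\text{ is independent in }M'\text{ or in }M''. \tag{3}$$
If $e$ is not a coloop of $M$, then it is not a coloop of $M'$ or of $M''$.

*Proof.* (a) The $S_i$ are disjoint, and in $X=I_1\cup\dots\cup I_k$ each $I_i\subseteq S_i$; so $X\subseteq\bigcup S_i$ and $I_i=X\cap S_i$. (b) Since $\{e\}$ is independent in $M_1$, it is independent in $M$. Making $e$ a loop in one matroid lowers $\mu(e)\ge2$ by one; deleting $e$ removes the summand $\mu(e)-1\ge1$. A splitting of a set that avoids $e$ uses only sets that avoid $e$, which gives the equality of the deletions. For (3), let $X\cup e=I_1\cup\dots\cup I_k$ be a disjoint splitting in $M$, and let $e\in I_i$. If $i\ne1$, then $I_1$ avoids $e$, so it is independent in $M_1^\circ$ and the splitting is valid for $M'$. If $i=1$, then $I_2$ avoids $e$ and the splitting is valid for $M''$. The converse holds because independent sets of $M_i^\circ$ are independent in $M_i$. For the same reason $r(M)\ge r(M')\ge r(M\backslash e)$. If $e$ is not a coloop of $M$, the two ends are equal, so $r(M')=r(M'\backslash e)$ and $e$ is not a coloop of $M'$; likewise for $M''$. $\square$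

Now suppose $M=M_1\vee M_2$ is binary. We would like to apply induction to $M'$ and $M''$, and here the approach stops: **the induction hypothesis needs $M'$ and $M''$ to be binary**, and nothing so far says that they are. They are not minors of $M$; they agree with $M$ after the deletion of $e$, but they can place $e$ elsewhere. Here is an instance from Test 2. Let $E=\{b,e,f\}$, $S_1=\{e,f\}$, $S_2=\{b,e,f\}$, both of rank 1. Then $M=U_{2,3}$. In $M'$ the matroid $M_1^\circ$ has only the non-loop $f$, so $\{f,b\}$ and $\{f,e\}$ are independent and $\{b,e\}$ is not: $e$ has become parallel to $b$. In $M''$ we have the non-loop sets $\{e,f\}$ and $\{b,f\}$, all three pairs are independent, and $M''=M$.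

A second difficulty waits behind the first: even if $M'$ and $M''$ are graphic, one has to build a graph for $M$ out of them. One lemma, Lemma 2, resolves both.

## 4. Hyperplanes of $M\backslash e$ and the parity of cocircuits

From now on we forget that $M',M''$ are unions and keep only (3).

**Setting.** $M$ is a binary matroid on $E$, $e\in E$, $N:=M\backslash e$. $M',M''$ are matroids on $E$ with $M'\backslash e=M''\backslash e=N$. The element $e$ is a coloop of none of $M,M',M''$, and (3) holds for all $X\subseteq E-e$.

We do not assume that $M'$ or $M''$ is binary. Represent $M$ by vectors $v_x$ over $GF(2)$ and let $V=\langle v_x:x\neq e\rangle$. As $e$ is never a coloop, $v_e\in V$ and $r:=\dim V=r(N)=r(M)=r(M')=r(M'')$.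

Let $\mathcal H,\mathcal H',\mathcal H''$ be the sets of hyperplanes $H$ of $N$ with $e\in cl(H)$ in $M,M',M''$ respectively. By (2) these sets determine the three matroids. Take a basis $X$ of a hyperplane $H$; then $e\in cl_M(H)$ iff $X\cup e$ is dependent in $M$, and similarly for $M',M''$. By (3), $X\cup e$ is dependent in $M$ iff it is dependent in both $M'$ and $M''$. So
$$\mathcal H=\mathcal H'\cap\mathcal H''. \tag{4}$$

The set $\mathcal H$ has a linear description. Define a linear functional $\varphi$ on the cycle space of $N^*$ by $\varphi(\mathrm{supp} f)=f(v_e)$, and call a cocycle *odd* or *even* according to its value $1$ or $0$. If $H$ is a hyperplane with cocircuit $D=(E-e)-H=\mathrm{supp} f$, then $\langle v_x:x\in H\rangle=\ker f$, so $v_e$ is in this span iff $f(v_e)=0$. Thus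
$$H\in\mathcal H\iff D\text{ is even}. \tag{5}$$

By (4) and (5) every even hyperplane (one with even cocircuit) is in $\mathcal H'$. The unknown is which odd ones are. They cannot be chosen freely:

**Observation 2 (propagation).** Let $H_1\ne H_3$ be in $\mathcal H'$ with $r_N(H_1\cap H_3)=r-2$. Then every hyperplane $H_2\supseteq H_1\cap H_3$ of $N$ is in $\mathcal H'$. The same holds for $\mathcal H''$.

*Proof.* Let $r'$ be the rank function of $M'$, and suppose $e\notin cl_{M'}(H_1\cap H_3)$. Two distinct hyperplanes together span, so submodularity gives
$$2(r-1)=r'(H_1\cup e)+r'(H_3\cup e)\ge r'(H_1\cup H_3\cup e)+r'((H_1\cap H_3)\cup e)=r+(r-1),$$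
a contradiction. So $e\in cl_{M'}(H_1\cap H_3)\subseteq cl_{M'}(H_2)$. $\square$

Take two odd cocircuits $D_1,D_2$ of $N$ with hyperplanes $H_1,H_2$, such that $D_3=D_1\triangle D_2$ is a cocircuit, with hyperplane $H_3$. By linearity $D_3$ is even, so $H_3\in\mathcal H'$ for free. Also $D_1\cup D_3=D_1\cup D_2$, so $H_1\cap H_3=H_1\cap H_2\subseteq H_2$. If this intersection has rank $r-2$, which by (1) says $n_{N^*}(D_1\cup D_2)=2$, then Observation 2 shows that $H_1\in\mathcal H'$ forces $H_2\in\mathcal H'$, and by symmetry conversely. The even hyperplane $H_3$ is a bridge that carries the status of $H_1$ over to $H_2$. So the problem becomes: *can we walk from any odd cocircuit to any other by such steps?*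

*Two small cases.* Let $N=U_{2,3}$ on $\{a,b,c\}$ and $v_e=v_a$. The cocircuit $\{b,c\}$ is even, $\{a,b\}$ and $\{a,c\}$ are odd, and a step joins the two odd ones. So $\mathcal H'$ is $\{\{a\}\}$ or everything: $M'=M$, or $e$ is a loop of $M'$. On the other hand let $N$ consist of two coloops $a,b$, and $v_e=v_a+v_b$. Both cocircuits $\{a\},\{b\}$ are odd and there is no even cocircuit, hence no step. Here all four choices of $\mathcal H'$ occur: $e$ free (giving $U_{2,3}$), $e$ parallel to $a$, $e$ parallel to $b$, $e$ a loop. So different components of $N$ must be expected to behave independently, and the hope is that within one component one can always walk.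

## 5. Linking odd circuits in a connected binary matroid

We state the walking lemma for circuits and will apply it to $N^*$. Let $K$ be a binary matroid and $\varphi$ a linear functional from its cycle space to $GF(2)$. A cycle $C$ is *odd* if $\varphi(C)=1$ and *even* otherwise.

**Definition (adjacent, linked).** Two odd circuits $X,Z$ are *adjacent* if $n_K(X\cup Z)=2$ and $X\triangle Z$ is a circuit (necessarily even). *Linked* is the equivalence relation on odd circuits generated by adjacency.

*Example.* Let $K$ be the cycle matroid of two vertices joined by three internally disjoint paths. It has three circuits, each the symmetric difference of the other two. If $\varphi\neq0$, exactly two of them are odd, and these two are adjacent. Connectedness cannot be dropped below: in $U_{1,2}\oplus U_{1,2}$ with both circuits $X,Z$ odd, $X\triangle Z=X\cup Z$ is not a circuit, so $X,Z$ are not linked.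

**Lemma 1.** If $K$ is connected, any two odd circuits are linked.

*Proof.* **Step (a): two intersecting odd circuits are linked.** We look at a smallest bad pair and insert a circuit $Z$ between its members. Suppose some distinct, intersecting odd circuits are not linked, and choose such a pair $X,Y$ with $|X\cup Y|$ minimum. Among the circuits contained in $X\cup Y$ but not in $X$ (for example $Y$), choose $Z$ with $Z-X$ inclusion-minimal. Then $Z\cap X\ne\emptyset$, since otherwise $Z\subseteq Y-X\subsetneq Y$, which is impossible for two circuits.

*We show $n_K(X\cup Z)=2$.* The cycles $X$ and $Z$ are distinct and nonempty, hence independent, so the dimension is at least 2. The map $Q\mapsto Q-X$ on cycles $Q\subseteq X\cup Z$ is linear, and its kernel, the cycles contained in $X$, is $\{\emptyset,X\}$. If the dimension were at least 3, the image would have dimension at least 2, so it would contain an element different from $\emptyset$ and $Z-X$. That is, some cycle $Q\subseteq X\cup Z$ would satisfy $\emptyset\ne Q-X\subsetneq Z-X$. As $Q$ is a disjoint union of circuits, some circuit $C\subseteq Q$ meets $Z-X$; it lies in $X\cup Y$, not in $X$, and $C-X\subsetneq Z-X$, contrary to the choice of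 $Z$.

*We show that $X\triangle Z$ is a circuit.* The cycles in $X\cup Z$ are now exactly $\emptyset,X,Z,X\triangle Z$. The nonempty cycle $X\triangle Z$ is a disjoint union of circuits, each of which is one of $X,Z,X\triangle Z$. As $X\cap Z\neq\emptyset$, neither $X$ nor $Z$ is contained in $X\triangle Z$. So $X\triangle Z$ itself is a circuit.

*We arrange that $Z$ is odd.* Since $\varphi(X)=1$, exactly one of $Z$ and $X\triangle Z$ is odd. The circuit $X\triangle Z$ has the same properties as $Z$: $(X\triangle Z)-X=Z-X$, $X\cup(X\triangle Z)=X\cup Z$, and $X\triangle(X\triangle Z)=Z$ is a circuit. So, replacing $Z$ by $X\triangle Z$ if necessary, $Z$ is odd and $X\triangle Z$ is an even circuit. Then $X$ and $Z$ are adjacent.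

*We reach a contradiction.* Since $X$ is linked to $Z$ but not to $Y$, we have $Z\ne Y$, and $Z$ is not linked to $Y$. Also $\emptyset\neq Z-X\subseteq Y$, so $Z\cap Y\ne\emptyset$. Thus $Z,Y$ is another bad pair, and by minimality $|Z\cup Y|\ge|X\cup Y|$. But $Z\cup Y\subseteq X\cup Y$, so equality holds, hence $X-Z\subseteq Y$. Together with $Z-X\subseteq Y$ this gives $X\triangle Z\subseteq Y$, and as both are circuits, $X\triangle Z=Y$. But $X\triangle Z$ is even and $Y$ is odd.

**Step (b): two disjoint odd circuits are linked.** We find an odd circuit that meets both and use (a) twice. Let $X,Y$ be disjoint odd circuits. Since $K$ is connected, there are circuits that meet both; choose such a $W$ with $|W\cup X|$ minimum. If $W$ is odd, then $X,W$ and $W,Y$ are linked by (a). Let $W$ be even. Then $X\triangle W$ is an odd cycle, hence nonempty; write it as a disjoint union of circuits $Q_1,\dots,Q_m$. No $Q_i$ is contained in $W$, as then $W=Q_i\subseteq X\triangle W$, contradicting $W\cap X\neq\emptyset$. In the same way no $Q_i$ is contained in $X$. So each $Q_i$ meets both $X-W$ and $W-X$. Since $X\cap Y=\emptyset$, we have $\emptyset\ne W\cap Y\subseteq W-X\subseteq X\triangle W$, so some $Q_i$,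 say $Q_1$, meets $Y$; it also meets $X$. If $m\ge2$, then $Q_2$ contains an element of $W-X$ that is not in $Q_1$, so $Q_1\cup X\subsetneq W\cup X$, contrary to the choice of $W$. So $m=1$, and $Q_1=X\triangle W$ is an odd circuit that meets $X$ and $Y$. By (a), $X$ is linked to $Q_1$ and $Q_1$ to $Y$. $\square$

## 6. The position of $e$ in $M'$ and $M''$

Return to the Setting of Section 4. Let $N_1,\dots,N_m$ be the connected components of $N$, on $E_1,\dots,E_m$. Then $V=V_1\oplus\dots\oplus V_m$ with $V_j=\langle v_x:x\in E_j\rangle$. Write $v_e=\sum_jv_e^j$ with $v_e^j\in V_j$.

**Lemma 2.** There are sets $J_1,J_2\subseteq\{1,\dots,m\}$ such that $M'$ (resp. $M''$) is the binary matroid obtained from $M$ by replacing $v_e$ by $\sum_{j\notin J_1}v_e^j$ (resp. $\sum_{j\notin J_2}v_e^j$), and $v_e^j=0$ for every $j\in J_1\cap J_2$.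

In words: $M'$ arises from $M$ by switching off some components of $v_e$, and no nonzero component is switched off both in $M'$ and in $M''$.

*Proof.* **Step 1: within one component of $N$, all odd hyperplanes have the same status.** Every cocircuit of $N$ is a cocircuit of exactly one $N_j$. The matroid $N_j^*=N^*|E_j$ is connected and binary, and its cycles are the cycles of $N^*$ inside $E_j$. So $\varphi$ restricts to its cycle space, and adjacency in $N_j^*$ is the same as in $N^*$. As shown after Observation 2, the hyperplanes of two adjacent odd cocircuits are both in $\mathcal H'$ or both outside. By Lemma 1 applied to $N_j^*$, for each $j$ either all odd cocircuits of $N_j$ have their complementary hyperplanes in $\mathcal H'$, or none do (vacuously both if there are no odd ones). The same holds for $\mathcal H''$. Let $J_1$ be the set of $j$ for which all do for $\mathcal H'$, and $J_2$ the same for $\mathcal H''$.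

**Step 2: we identify $M'$.** Put $w'=\sum_{j\notin J_1}v_e^j\in V$. The extension of $N$ by the vector $w'$ has no coloop at $e$, so by (2) it suffices to show that a hyperplane $H$ of $N$ spans $w'$ iff $H\in\mathcal H'$. Let $D\subseteq E_j$ be the cocircuit of $H$. The span of $H$ is $\bigoplus_{i\ne j}V_i\oplus\langle v_x:x\in E_j-D\rangle$, so only the $V_j$-component of a vector decides whether $H$ spans it.

If $j\in J_1$, this component of $w'$ is $0$, so $H$ spans $w'$. Also $H\in\mathcal H'$: by the definition of $J_1$ if $D$ is odd, and because $H\in\mathcal H\subseteq\mathcal H'$ if $D$ is even.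

If $j\notin J_1$, then $w'$ and $v_e$ have the same $V_j$-component, so $H$ spans $w'$ iff $H$ spans $v_e$ iff $D$ is even. Also $H\in\mathcal H'$ iff $D$ is even: even ones are in $\mathcal H\subseteq\mathcal H'$, and odd ones are not in $\mathcal H'$ since $j\notin J_1$.

So the extension by $w'$ is $M'$. The argument for $M''$ is the same.

**Step 3: nothing nonzero is switched off twice.** Let $j\in J_1\cap J_2$. The hyperplane of an odd cocircuit of $N_j$ would be in $\mathcal H'\cap\mathcal H''=\mathcal H$, contradicting oddness by (5). So $N_j$ has no odd cocircuit. A functional on $V$ that vanishes on $\bigoplus_{i\ne j}V_i$ has support inside $E_j$, which is a disjoint union of cocircuits of $N_j$; all are even, so the functional vanishes at $v_e$, that is, at $v_e^j$. As these functionals restrict to all of $V_j^*$, $v_e^j=0$. $\square$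

*Reading the lemma.* If $N$ is connected and $v_e\neq0$, then $M'=M$ or $M''=M$: one of the two matroids is all of $M$. In the example $S_1=\{e,f\}$, $S_2=\{b,e,f\}$ of Section 3, $N$ has the components $\{b\},\{f\}$ and $v_e=v_b+v_f$. The matroid $M'$ switches off the $f$-component, and $M''$ switches off nothing.

*Where binarity of $M$ enters.* Let $N=U_{2,3}$ on $\{a,b,c\}$, let $e$ be parallel to $a$ in $M'$ and parallel to $b$ in $M''$, and let $M=U_{2,4}$. Then (3) holds: for $|X|=1$ the set $X\cup e$ is independent in $M'$ unless $X=\{a\}$ and in $M''$ unless $X=\{b\}$; for $X=\emptyset$ it is independent in all three matroids, and for $|X|\ge2$ it is dependent in all three. Here $N$ is connected and $M',M''$ are even binary, but neither equals $M$. The parity (5) rules this out for binary $M$: of the three cocircuits of $U_{2,3}$, each the symmetric difference of the other two, an even number is odd, so $\mathcal H=\emptyset$ is impossible.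

The next observation is what lets us rebuild $M$. For $v_e^j\ne0$ let $P_j$ be the matroid on $E_j\cup e$ represented by $(v_x)_{x\in E_j}$ and $e\mapsto v_e^j$.

**Observation 3 (the pieces).** Every $P_j$ ($v_e^j\neq0$) is a minor of $M'$ or of $M''$, and $e$ is neither a loop nor a coloop of $P_j$.

*Proof.* By Lemma 2, $j\notin J_1$ or $j\notin J_2$. If $j\notin J_1$, contract $\bigcup_{i\ne j}E_i$ in $M'$. This means working modulo $\bigoplus_{i\neq j}V_i$, which sends $w'$ to its $V_j$-component $v_e^j$. So $P_j=M'/\bigcup_{i\neq j}E_i$. If $j\notin J_2$, then $P_j=M''/\bigcup_{i\neq j}E_i$ in the same way. The second claim holds because $0\neq v_e^j\in V_j$. $\square$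

## 7. Chaining the pieces at $e$: proof of Theorem 1

We induct on the measure $|S_1\cap S_2|$, over all ground sets. If it is $0$, Test 1 gives the result. Otherwise let $e\in S_1\cap S_2$, let $M=M_1\vee M_2$ be binary, and form $M'=M_1^\circ\vee M_2$ and $M''=M_1\vee M_2^\circ$.

**Step 1: the case where $e$ is a coloop of $M$.** Then $M\backslash e=(M_1\backslash e)\vee(M_2\backslash e)$ is binary, a union of graphic matroids of smaller measure, hence graphic by induction. So $M=(M\backslash e)\oplus(\text{coloop})$ is graphic.

**Step 2: otherwise, the pieces are graphic.** Let $e$ not be a coloop of $M$. By Observation 1(b) we are in the Setting of Section 4, and Lemma 2 says that $M'$ and $M''$ are binary. Both are unions of two graphic matroids of smaller measure, so by induction both are graphic. Hence $N=M\backslash e=M'\backslash e$ is graphic, and so are its components $N_j$. By Observation 3 every $P_j$ with $j\in J:=\{j:v_e^j\ne0\}$ is graphic. Since $e$ is not a loop of $M$, $v_e\neq0$ and $J\neq\emptyset$; say $J=\{1,\dots,t\}$.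

**Step 3: we build a graph $G$ from the pieces.** Let $P_j=M(G_j)$, with $e$ joining $u_j$ and $w_j$ in $G_j$; $u_j\neq w_j$, as $e$ is not a loop of $P_j$. Take disjoint copies of $G_1\backslash e,\dots,G_t\backslash e$, identify $w_j$ with $u_{j+1}$ for $1\le j<t$, and add one edge $e$ that joins $u_1$ and $w_t$. Call the result $G$.

**Step 4: $M|(E_1\cup\dots\cup E_t\cup e)=M(G)$.** We compare independent sets, first without $e$. The parts $G_j\backslash e$ are glued in a chain at single vertices, so every circuit of $G\backslash e$ lies in one part and
$$M(G\backslash e)=\bigoplus_{j\le t}M(G_j\backslash e)=\bigoplus_{j\le t}N_j,$$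
since $M(G_j\backslash e)=P_j\backslash e=N_j$. Now consider sets that contain $e$. Let $X=X_1\cup\dots\cup X_t$, $X_j\subseteq E_j$. If $X$ is dependent, $X\cup e$ is dependent in both matroids, so let $X$ be a forest of $G\backslash e$. Then $X\cup e$ contains a circuit of $G$ iff $X$ contains a path from $u_1$ to $w_t$. Such a path must pass through all gluing vertices $w_1=u_2,\dots,w_{t-1}=u_t$ in this order, so it exists iff each $X_j$ contains a path from $u_j$ to $w_j$. This says that $X_j\cup e$ is dependent in $P_j$ for each $j$, that is, $v_e^j\in\langle v_x:x\in X_j\rangle$ for all $j\le t$. Because the sum of the $V_j$ is direct and $v_e=v_e^1+\dots+v_e^t$, this holds iff $v_e\in\langle v_x:x\in X\rangle$, i.e. iff $X\cup e$ is dependent in $M$.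

**Step 5: we add the untouched components.** As $v_e\in V_1\oplus\dots\oplus V_t$, we have $M=M(G)\oplus\bigoplus_{j\notin J}N_j$, a direct sum of graphic matroids. So $M$ is graphic, and Theorem 1 is proved. $\blacksquare$

## 8. Series connections and classes closed under binary unions

The proof used very little about graphs: minors, loops, direct sums, and the chain of Step 3. The chain has a matroid name.

**Definition (series connection).** Let $P_1,P_2$ be matroids on $E_1\cup e$ and $E_2\cup e$, where $E_1\cap E_2=\emptyset$, $e\notin E_1\cup E_2$, and $e$ is neither a loop nor a coloop of either. Their *series connection* at the basepoint $e$ is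
$$S(P_1,P_2)=(P_1\oplus\text{loops on }E_2)\vee(P_2\oplus\text{loops on }E_1).$$

Suppose $P_i$ is represented over some field by vectors in $W_i$ with $e\mapsto a_i$. Then
$$S(P_1,P_2)\text{ is represented in }W_1\oplus W_2\text{ with }e\mapsto a_1+a_2. \tag{6}$$
Indeed, let $X_i\subseteq E_i$. In the union, $X_1$ must go into the first matroid and $X_2$ into the second, and $e$ may go into either. So $X_1\cup X_2\cup e$ is independent iff both $X_i$ are independent and $a_i\notin\langle X_i\rangle$ for some $i$. In the representation the condition is that both $X_i$ are independent and $a_1+a_2\notin\langle X_1\rangle\oplus\langle X_2\rangle$, which is the same. For sets without $e$ both sides say that both $X_i$ are independent. In particular, series connections of binary matroids are binary. Moreover $e$ is again neither a loop ($a_1+a_2\ne0$) nor a coloop ($a_i\in\langle E_i\rangle$), so the construction can be iterated at $e$; iterating with $P_1,\dots,P_t$ gives the representation in $\bigoplus W_j$ with $e\mapsto\sum a_j$.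

*Examples.* The series connection of two triangles at $e$ has $e\mapsto x_1+y_1+x_2+y_2$ with $x_1,y_1,x_2,y_2$ independent, so it is a circuit with five elements. In Test 2 with $A,B\neq\emptyset$ and $C=\{c\}$, the union restricted to $A\cup B\cup c$ is the series connection at $c$ of a parallel class on $A\cup c$ and one on $B\cup c$.

With (6), Sections 4–6 yield the following.

**The structure of $M$.** In the Setting of Section 4, with $v_e\ne0$,
$$M=\Big(\bigoplus_{j:\,v_e^j=0}N_j\Big)\oplus\big(\text{iterated series connection at }e\text{ of the }P_j\text{ with }v_e^j\neq0\big). \tag{7}$$

**Theorem 2.** Let $\mathcal G$ be a class of matroids closed under isomorphism, minors and adding loops. The following are equivalent: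

1. every *binary* union $M_1\vee\dots\vee M_k$ ($k\ge1$) of members of $\mathcal G$ on a common ground set belongs to $\mathcal G$;
2. the same for $k=2$;
3. the binary members of $\mathcal G$ are closed under direct sums and series connections.

*Proof.* **From 1 to 2.** This is trivial.

**From 2 to 3.** Direct sums and series connections of two binary members of $\mathcal G$ are binary. Each of them is a union of two members of $\mathcal G$, after adding loops (for the direct sum, see Test 1; for the series connection, this is the definition).

**From 3 to 1.** We repeat Section 7 by induction on the measure. Let $M=M_1\vee\dots\vee M_k$ be binary. If the measure is $0$, then by Observation 1(a) $M$ is the direct sum of the $M_i|S_i=M|S_i$, which are binary members of $\mathcal G$, and loops. So $M\in\mathcal G$. Otherwise some $e$ is a non-loop of two of the matroids, say of $M_1$ and $M_2$. Form $M',M''$ as in Observation 1(b); the matroids $M_1^\circ,M_2^\circ$ are in $\mathcal G$.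

If $e$ is a coloop of $M$, then $M\backslash e=\bigvee(M_i\backslash e)$ is binary and in $\mathcal G$ by induction. Moreover $M=(M\backslash e)\oplus U_{1,1}$ with $U_{1,1}\cong M_1|\{e\}\in\mathcal G$. So $M\in\mathcal G$.

If $e$ is not a coloop of $M$, the Setting of Section 4 holds. By Lemma 2, $M'$ and $M''$ are binary, so by induction they are in $\mathcal G$. The $N_j$ are restrictions of $M'$, and by Observation 3 the $P_j$ are minors of $M'$ or $M''$, so all of them are binary members of $\mathcal G$. Since $v_e\neq0$, (7) and condition 3 give $M\in\mathcal G$. $\square$

**Consequences.** The class of graphic matroids satisfies condition 3, since the chain of Section 7 (with $t=2$) is a graph for the series connection. So the union of *any number* of graphic matroids is graphic or nonbinary. For any field $F$, the class of $F$-representable matroids is closed under isomorphism, minors, loops and direct sums, and under series connections by (6). So a binary union of $F$-representable matroids is $F$-representable. Applying this for every $F$, a union of regular matroids is regular or nonbinary.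

**Sharpness.** In Theorem 1, "binary" cannot be replaced by "representable over $F$" for any field $F$ with $|F|\ge3$: $U_{1,4}\vee U_{1,4}=U_{2,4}$ is a union of graphic matroids and not graphic, and it is representable over $F$ because a two-dimensional space over $F$ has $|F|+1\ge4$ lines.

## 9. Building binary unions from minors of the given matroids

Let $M_1,\dots,M_k$ be arbitrary matroids on a common ground set. Let $\mathcal U$ be the smallest isomorphism-closed class that contains every connected binary minor with at least two elements of every $M_i$ and is closed under series connection.

Every member of $\mathcal U$ is binary and connected with at least two elements, so it has no loops or coloops and any element may serve as a basepoint. The only point to check is that $S(P_1,P_2)$ is connected when $P_1,P_2$ are binary and connected. If $X_i\cup e$ is a circuit of $P_i$ for $i=1,2$, then $a_1+a_2$ is the sum of the vectors of the independent set $X_1\cup X_2$, with all of them used, so $X_1\cup X_2\cup e$ is a circuit of $S(P_1,P_2)$. Any $x\in E_i$ lies in a circuit of $P_i$ with $e$, so every element other than $e$ lies in a common circuit with $e$, and $S(P_1,P_2)$ is connected.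

**Theorem 3.** If $M=M_1\vee\dots\vee M_k$ is binary, then every connected component of $M$ with at least two elements belongs to $\mathcal U$. Consequently $M$ is obtained, up to isomorphism, by direct sums and series connections from loops and binary minors of the $M_i$.

The second sentence follows from the first: one-element components are loops or coloops, and if $M$ has a coloop, then some $M_i$ has positive rank and hence a minor $U_{1,1}$.

One is tempted to run the induction of Theorem 2 with $\mathcal U$ in the role of $\mathcal G$. It stops at Observation 3: $P_j$ is a *contraction* of $M'$ or $M''$. We know inductively that the components of $M'$ are in $\mathcal U$, but $\mathcal U$ is not given to us as closed under minors. One would like to contract in the family instead, but contraction does not commute with union: on $\{e,f\}$ we have $U_{1,2}\vee U_{1,2}=U_{2,2}$, and contracting $f$ leaves $e$ a coloop, whereas $(U_{1,2}/f)\vee(U_{1,2}/f)$ has $e$ as a loop. Lemma 4 says that coloops of the contracted part are the only trouble, and Lemma 3 handles the coloops separately.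

**Lemma 3.** Let $K\in\mathcal U$, $|E(K)|\ge3$, and let $\{c,q\}$ be a two-element cocircuit of $K$. Then $K/c\in\mathcal U$.

*Proof.* We induct on $|E(K)|$. Every cycle of $K$ meets $\{c,q\}$ evenly, so it contains both or neither of $c,q$. Hence swapping $c$ and $q$ fixes every cycle. It is an automorphism of $K$, and $K/c\cong K/q$. Thus we may interchange $c$ and $q$ freely. By minimality of $\mathcal U$, a member of $\mathcal U$ is isomorphic to a connected binary minor of some $M_i$ or to a series connection of two members of $\mathcal U$: the members of these two kinds already form a class with the defining properties.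

**Step 1: $K$ is isomorphic to a connected binary minor of some $M_i$.** Then so is $K/c$, except that connectedness must be checked. For $x\in E(K)-\{c,q\}$, a circuit $C$ of $K$ through $x$ and $q$ contains $c$, and $C-c$ is a circuit of $K/c$ through $x$ and $q$. So $K/c$ is connected, it has at least two elements, and $K/c\in\mathcal U$.

**Step 2: otherwise, we move the cocircuit into one part.** Now $K\cong S(P_1,P_2)$ with $P_1,P_2\in\mathcal U$ and basepoint $p$; take equality. Let $P_i$ be on $E_i\cup p$, represented in $W_i$ with $p\mapsto a_i$, where $W_i$ is spanned by the vectors of $P_i$, hence by those of $E_i$, since $p$ is not a coloop of $P_i$. As $|E_1|,|E_2|\ge1$, each $P_i$ has fewer elements than $K$. Let $f=(f_1,f_2)$ be the functional on $W_1\oplus W_2$ whose support in $K$ is $\{c,q\}$.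

If $f_1,f_2\ne0$, then each $f_i$ is nonzero on some element of $E_i$, so on exactly one, and these two elements are $c$ and $q$. Say $c\in E_1$. The support of $f_1$ in $P_1$ contains $c$ and no other element of $E_1$. It is not $\{c\}$, as $P_1$ has no coloop. So $f_1(a_1)=1$, and $\{c,p\}$ is the support of $f_1$ in $P_1$. It is a cocycle that contains no one-element cocircuit, so it is a cocircuit of $P_1$.

If $f_2=0$ (the case $f_1=0$ is symmetric), then $f(a_1+a_2)=f_1(a_1)$, so the support of $f_1$ in $P_1$ is $\{c,q\}\subseteq E_1\cup p$. It is a cocircuit of $P_1$, since $P_1$ has no coloop. After interchanging $c$ and $q$ if necessary, $c\in E_1$.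

So, up to symmetry, $c\in E_1$ lies in a two-element cocircuit of $P_1$.

**Step 3: we contract $c$ inside $P_1$.** If $|E_1\cup p|\ge3$, then $P_1/c\in\mathcal U$ by induction. Factoring $v_c$ out of $W_1\oplus W_2$ gives $(W_1/\langle v_c\rangle)\oplus W_2$, which by (6) represents $S(P_1/c,P_2)$. So $K/c=S(P_1/c,P_2)\in\mathcal U$. If $|E_1\cup p|=2$, then $P_1$ is $U_{1,2}$ on $\{c,p\}$ and $v_c=a_1$ spans $W_1$. Factoring it out leaves $W_2$ with $p\mapsto a_2$, so $K/c=P_2\in\mathcal U$. $\square$

**Lemma 4.** Let $L=L_1\vee\dots\vee L_k$ and let $F$ be a set such that $L|F$ has no coloops. Then $L/F=(L_1/F)\vee\dots\vee(L_k/F)$.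

*Proof.* Let $r_i$ be the rank function of $L_i$. The rank formula for unions says that $r_L(Y)=\min_{X\subseteq Y}\big(\sum_ir_i(X)+|Y-X|\big)$. With the submodular function $f(X)=\sum_ir_i(X)-|X|$ this reads $r_L(Y)=|Y|+\min_{X\subseteq Y}f(X)$.

**Step 1: for $Y=F$ the minimum is attained at $F$ only.** Let $X\subseteq F$ attain it. If $x\in F-X$, then $r_L(F-x)\le|F-x|+f(X)=r_L(F)-1$, so $x$ is a coloop of $L|F$, a contradiction. So $X=F$. That is,
$$r_L(F)=\sum_ir_i(F), \tag{8}$$
and $f(X)\ge f(F)$ for all $X\subseteq F$.

**Step 2: we compare ranks in the contraction.** For any $X$, submodularity and Step 1 give $f(X\cup F)\le f(X)+f(F)-f(X\cap F)\le f(X)$. So for $Y$ disjoint from $F$ the minimum in the rank formula for $Y\cup F$ may be taken over sets $X\cup F$ with $X\subseteq Y$. With (8),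
$$r_L(Y\cup F)-r_L(F)=\min_{X\subseteq Y}\Big(\sum_ir_i(X\cup F)+|Y-X|\Big)-\sum_ir_i(F)=\min_{X\subseteq Y}\Big(\sum_ir_{L_i/F}(X)+|Y-X|\Big),$$
which is the rank of $Y$ in $\bigvee_i(L_i/F)$. $\square$

*Proof of Theorem 3.* **Step 1: we set up an induction that allows contractions.** Call a family $(L_1,\dots,L_k)$ of matroids on a common ground set *admissible* if every connected minor with at least two elements of every $L_i$ is isomorphic to a minor of some $M_l$. Admissibility is preserved when all $L_i$ are replaced by $L_i\backslash e$, or all by $L_i/F$. It is also preserved when one $L_i$ is replaced by $L_i^\circ$: a connected minor of $L_i^\circ$ with at least two elements does not contain the loop $e$, hence is a minor of $L_i\backslash e$. None of these operations increases the measure, since non-loops of a minor of $L_i$ are non-loops of $L_i$. We show by induction on the measure: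

> if $(L_i)$ is admissible and $L=\bigvee L_i$ is binary, then every component of $L$ with at least two elements is in $\mathcal U$.

Theorem 3 is the case $(L_i)=(M_i)$, which is clearly admissible.

**Step 2: the easy cases.** In this step, $S_i$ is the set of non-loops of $L_i$. If the measure is $0$, then $L$ is the direct sum of the $L_i|S_i=L|S_i$ and loops. A component of $L$ with at least two elements is then a connected binary minor of some $L_i$, hence isomorphic to a connected binary minor of some $M_l$, and lies in $\mathcal U$. Otherwise let $e$ be a non-loop of, say, $L_1$ and $L_2$. If $e$ is a coloop of $L$, apply induction to $L\backslash e=\bigvee(L_i\backslash e)$, which has the same components with at least two elements.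

**Step 3: we split at $e$ and list what must be shown.** Suppose $e$ is not a coloop of $L$. Let $L'$ and $L''$ arise by making $e$ a loop in $L_1$, resp. $L_2$. By Observation 1(b) we are in the Setting of Section 4 with $L,L',L''$ for $M,M',M''$; we use its notation $N,N_j,E_j,V_j,v_e^j,P_j,J_1,J_2$. Let $J=\{j:v_e^j\neq0\}$, which is nonempty as $e$ is not a loop of $L$. The families of $L'$ and $L''$ are admissible with smaller measure, and $L',L''$ are binary by Lemma 2.

For $j\in J$ the matroid $P_j$ is connected. If $|E_j|\ge2$, this holds because $N_j$ is connected and $e$, being neither a loop nor a coloop of $P_j$, lies in a circuit with some element of $E_j$. If $|E_j|=1$, then $P_j\cong U_{1,2}$. So by (7) the components of $L$ are the $N_j$ with $j\notin J$ and the iterated series connection of the $P_j$, $j\in J$. It remains to show that $N_j\in\mathcal U$ for $j\notin J$ with $|E_j|\ge2$, and that $P_j\in\mathcal U$ for $j\in J$.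

**Step 4: the $N_j$.** Let $j\notin J$ and $|E_j|\ge2$. In $L'$ the element $e$ is represented by $\sum_{i\notin J_1}v_e^i$, whose $V_j$-component is $0$. So $N_j$ is a component of $L'$, and $N_j\in\mathcal U$ by induction.

**Step 5: the $P_j$; first we contract what Lemma 4 allows.** Let $j\in J$. By Lemma 2, $j\notin J_1$ or $j\notin J_2$; by symmetry let $j\notin J_1$. Let $F$ be the union of those $E_i$, $i\ne j$, for which $N_i$ is not a single coloop. Then $L'|F=N|F$ has no coloops, so by Lemma 4 $L'/F$ is the union of the contractions by $F$ of the members of the family of $L'$. This family is admissible, its measure is smaller than that of $(L_i)$, and $L'/F$ is binary. By induction the components of $L'/F$ with at least two elements are in $\mathcal U$.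

We identify the component $K$ of $L'/F$ that contains $e$. Let $I$ be the set of $i\in J-J_1$ with $i\neq j$ and $N_i$ a single coloop $c_i$. For these, $v_e^i=v_{c_i}$, since $V_i$ has only one nonzero vector. Modulo the $V_i$ with $E_i\subseteq F$, the vector $\sum_{i\notin J_1}v_e^i$ becomes $v_e^j+\sum_{i\in I}v_{c_i}$. So consider the matroid on $E_j\cup\{c_i:i\in I\}\cup e$ represented by
$$(v_x)_{x\in E_j},\quad (v_{c_i})_{i\in I},\quad e\mapsto v_e^j+\sum_{i\in I}v_{c_i}\qquad\text{in } V_j\oplus\bigoplus_{i\in I}V_i. \tag{9}$$
It is the iterated series connection at $e$ of $P_j$ and copies of $U_{1,2}$, so it is connected; every other element of $L'/F$ is a coloop. Hence this matroid is $K$, and $K\in\mathcal U$.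

**Step 6: we contract the remaining coloops $c_i$ of $N$ by Lemma 3.** For $i\in I$ the functional dual to $v_{c_i}$ (equal to $1$ on $v_{c_i}$ and $0$ on the other summands) has support $\{c_i,e\}$ in $K$. As $K$ has no coloops, $\{c_i,e\}$ is a cocircuit of $K$. Since $K$ contains $E_j\cup\{c_i,e\}$, it has at least three elements. So $K/c_i\in\mathcal U$ by Lemma 3. By (9), $K/c_i$ has a representation of the same form with $I$ replaced by $I-\{i\}$, so the argument can be repeated, once for each element of $I$. The result is $P_j=K/\{c_i:i\in I\}\in\mathcal U$.

By Steps 4 and 6 and closure of $\mathcal U$ under series connection, all components of $L$ with at least two elements are in $\mathcal U$. $\square$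

## 10. Connected binary matroids that are unions of two matroids of positive rank

**Corollary 4.** Let $M$ be a connected binary matroid on $E$, $|E|\ge2$. Then $M=M_1\vee M_2$ for some matroids $M_1,M_2$ both of positive rank if and only if $M\backslash e$ is disconnected for some $e\in E$.

*Examples.* For the triangle $U_{2,3}$, deleting $e$ leaves two coloops, which is disconnected, and indeed $U_{2,3}=U_{1,3}\vee U_{1,3}$. For $U_{1,2}$ both deletions have one element and are connected; by (9)-free reasoning given below, ranks must add up, and rank 1 is not a sum of two positive integers.

*Proof.* **Step 1: from a disconnected deletion to a union.** Let $M\backslash e=M|A\oplus M|B$ with $A,B\ne\emptyset$, and represent $M$ by vectors $v_x$. As $M$ has no coloop, $v_e\in\langle A\rangle\oplus\langle B\rangle$; write $v_e=a+b$ with $a\in\langle A\rangle$, $b\in\langle B\rangle$. If $b=0$, then $B$ would be a separator of $M$, against connectedness; so $b\neq0$, and likewise $a\ne0$. The matroid $M/B$ is represented by the vectors of $A$ and $e\mapsto a$, and $M/A$ by those of $B$ and $e\mapsto b$. In both, $e$ is neither a loop nor a coloop. By (6), $M$ is the series connection of $M/B$ and $M/A$,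 i.e. a union of two matroids of ranks $r(A),r(B)\ge1$.

**Step 2: in every representation as a union the ranks add up.** As $M$ has no coloops, (8) in the proof of Lemma 4, with $F=E$, shows that $r(M)=r(M_1)+r(M_2)$ whenever $M=M_1\vee M_2$.

**Step 3: from a union to a disconnected deletion.** Suppose that $M\backslash e$ is connected for all $e$, and that representations $M=M_1\vee M_2$ with both ranks positive exist. Choose one with $|S_1\cap S_2|$ minimum. Suppose $e\in S_1\cap S_2$. Since $e$ is not a coloop of $M$, Observation 1(b) puts us in the Setting of Section 4, and Lemma 2 applies with $m=1$. As $v_e=v_e^1\neq0$, we have $1\notin J_1$ or $1\notin J_2$, i.e. $M'=M$ or $M''=M$. Say $M=M'=M_1^\circ\vee M_2$; the other case is symmetric. By Step 2, applied to both representations, $r(M_1^\circ)=r(M)-r(M_2)=r(M_1)>0$. So this is a representation with both ranks positive and smaller overlap, a contradiction. Hence $S_1\cap S_2=\emptyset$, and $M$ is the direct sum of $M_1|S_1$, $M_2|S_2$ and possibly loops, with $S_1,S_2\ne\emptyset$ as both ranks are positive. This contradicts the connectedness of $M$. $\square$
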